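# Sign changes of chambers and higher complements of hyperplane arrangements

## One hyperplane: counting sign changes builds a sphere

Fix $k\ge 1$. Take the set of two signs $\{+,-\}$ and consider the simplicial set $T^{(k)}$ whose $d$-simplices are the sequences $(\epsilon_0,\dots,\epsilon_d)$ of signs that change at most $k-1$ times. Faces delete entries and degeneracies repeat entries. Neither operation increases the number of sign changes, so this is a simplicial set. We compare it with the space $\mathbb R^k\setminus\{0\}$ and claim
$$|T^{(k)}|\simeq S^{k-1}\simeq \mathbb R^k\setminus\{0\}. \tag{1}$$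

The proof of the first equivalence is by induction on $k$. For $k=1$ the sequences are constant, so $T^{(1)}$ is the discrete simplicial set on two points, and its realization is $S^0$.

Let $k\ge2$. For a sign $\epsilon$, let $T_\epsilon\subset T^{(k)}$ consist of the sequences that still change at most $k-1$ times after $\epsilon$ is appended at the end. Three observations finish the argument.

- Each $T_\epsilon$ is contractible. In a sequence of $T_\epsilon$, replace the last few entries by $\epsilon$. After appending $\epsilon$, the sequence $(\epsilon_0,\dots,\epsilon_{j-1},\epsilon,\dots,\epsilon)$ has as many changes as $(\epsilon_0,\dots,\epsilon_{j-1},\epsilon)$, which arises by deleting entries from $(\epsilon_0,\dots,\epsilon_d,\epsilon)$. So we stay in $T_\epsilon$. The rule "replace the entries whose $\Delta^1$-coordinate is $1$ by $\epsilon$" is a simplicial map $T_\epsilon\times\Delta^1\to T_\epsilon$ from the identity to the constant map at the vertex $\epsilon$.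
- $T_+\cup T_-=T^{(k)}$, since a sequence ending in $\epsilon$ lies in $T_\epsilon$.
- $T_+\cap T_-=T^{(k-1)}$. Indeed, if a sequence has $n$ changes, appending its own last sign gives $n$ changes and appending the other sign gives $n+1$. So it lies in both pieces iff $n+1\le k-1$.

A CW complex that is the union of two contractible subcomplexes $A,B$ with nonempty intersection is homotopy equivalent to the suspension of $A\cap B$: collapse $B$ to get $A/(A\cap B)\simeq A\cup\mathrm{Cone}(A\cap B)$, then collapse $A$. Hence $|T^{(k)}|\simeq\Sigma|T^{(k-1)}|\simeq\Sigma S^{k-2}=S^{k-1}$.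

The space $\mathbb R^k\setminus\{0\}$ has the same recursion. Let $U_\epsilon$ be the set of $x\in\mathbb R^k$ with $(x_1,\dots,x_{k-1})\ne0$ or $\epsilon x_k>0$. It is open and star-shaped about $(0,\dots,0,\epsilon)$, the union $U_+\cup U_-$ is $\mathbb R^k\setminus\{0\}$, and $U_+\cap U_-=(\mathbb R^{k-1}\setminus\{0\})\times\mathbb R$. The cones on one side match the slit spaces on the other.

Products of this case are just as easy. Take $n$ independent signs: let $B^{(k)}$ have as $d$-simplices the sequences of vectors in $\{+,-\}^n$ such that each coordinate changes sign at most $k-1$ times. The condition is coordinatewise, so $B^{(k)}=(T^{(k)})^n$. Since $T^{(k)}$ has only finitely many nondegenerate simplices (two alternating sequences in each dimension $\le k-1$), realization commutes with this product, and $|B^{(k)}|\simeq(S^{k-1})^n\simeq(\mathbb R^k\setminus\{0\})^n$.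

What happens if not all sign vectors are allowed, but only those realized by the regions of a hyperplane arrangement?

## Arrangements, higher complements and Fiedorowicz's conjecture

**Definition (arrangement, chambers).** Let $V$ be a Euclidean space. A *central arrangement* $\mathcal A$ is a finite family $(H_\alpha)_{\alpha\in\mathcal A}$ of hyperplanes of $V$ through the origin. The path components of $\mathcal M(\mathcal A)=V\setminus\bigcup_\alpha H_\alpha$ are the *chambers*. After choosing a positive side of each $H_\alpha$, a chamber $C$ has a sign $C_\alpha\in\{+,-\}$ for each $\alpha$.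

Write $s_\alpha$ for the orthogonal reflection in $H_\alpha$. If the family is stable under every $s_\beta$, it is a *Coxeter arrangement*, written $\mathcal A_W$ with $W=\langle s_\alpha\rangle\subset O(V)$. Essential Coxeter arrangements correspond bijectively to finite Coxeter groups (Coxeter, Tits). Examples: the $n$ coordinate hyperplanes of $\mathbb R^n$, with $W=(\mathbb Z/2)^n$; the *braid arrangement* $\mathcal A_{\mathfrak S_n}$ of the hyperplanes $x_i=x_j$ in $\mathbb R^n$, with $W=\mathfrak S_n$.

**Definition (higher complement).** For $k\ge1$,
$$\mathcal M_k(\mathcal A)=(V\otimes\mathbb R^k)\setminus\bigcup_{\alpha}(H_\alpha\otimes\mathbb R^k).$$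

Choose linear forms $\ell_\alpha$ with $H_\alpha=\ker\ell_\alpha$ and positive side $\ell_\alpha>0$. Identify $V\otimes\mathbb R^k$ with $V^k$, writing $x=(x_1,\dots,x_k)$ with $x_i\in V$. Then $H_\alpha\otimes\mathbb R^k$ is $\{\ell_\alpha(x_1)=\dots=\ell_\alpha(x_k)=0\}$. So $x\in\mathcal M_k$ means that for each $\alpha$ at least one $\ell_\alpha(x_i)$ is nonzero. Examples: $\mathcal M_1=\mathcal M(\mathcal A)$; for one hyperplane $\{0\}\subset\mathbb R$ we get $\mathbb R^k\setminus\{0\}$; for the coordinate hyperplanes of $\mathbb R^n$ we get $(\mathbb R^k\setminus\{0\})^n$; for $\mathcal A_{\mathfrak S_n}$ we get the configuration space of $n$ ordered points in $\mathbb R^k$.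

**Definition (the filtration).** $E_{\mathcal A}$ is the simplicial set whose $d$-simplices are all $(d+1)$-tuples $(C_0,\dots,C_d)$ of chambers, with faces and degeneracies deleting and repeating entries. The simplicial subset $E^{(k)}_{\mathcal A}$ consists of the tuples such that for every $\alpha$ the sequence $(C_0)_\alpha,\dots,(C_d)_\alpha$ changes sign at most $k-1$ times.

$E_{\mathcal A}$ is contractible; for a Coxeter arrangement, $E_{\mathcal A_W}=EW$ and $E_{\mathcal A_W}/W=BW$. For the braid arrangement, $E^{(1)}\subset E^{(2)}\subset\cdots$ is the Smith filtration. For one hyperplane, $E^{(k)}=T^{(k)}$; for the coordinate hyperplanes, $E^{(k)}=B^{(k)}$.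

The paper "Higher complements of combinatorial sphere arrangements" is the source of the following problem. For the braid arrangement one has $|E^{(k)}_{\mathcal A_{\mathfrak S_n}}|\simeq\mathcal M_k(\mathcal A_{\mathfrak S_n})$ (Smith '89, Kashiwabara '93, Berger '96). Fiedorowicz conjectured that $|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W)$ for every finite Coxeter group $W$. The conjecture is true, and the reflection group plays no role in the proof.

**Theorem A.** Let $\mathcal A$ be any finite central arrangement in $V$ and $k\ge1$. Then $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A)$. In particular this holds for $\mathcal A=\mathcal A_W$, $W$ any finite Coxeter group. Moreover, for every finite group $G$ of linear automorphisms of $V$ permuting the hyperplanes, the two spaces are $G$-homotopy equivalent. In particular $|E^{(k)}_{\mathcal A_W}|/W\simeq\mathcal M_k(\mathcal A_W)/W$.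

The case $k=1$ can be done by hand for every $\mathcal A$. A chamber is the convex set $\{v: C_\alpha\ell_\alpha(v)>0\ \forall\alpha\}$ and is determined by its signs. A simplex of $E^{(1)}$ has no sign change at all, so it is a constant tuple: $|E^{(1)}|$ is the discrete set of chambers, and $\mathcal M_1$ is the disjoint union of the chambers, each convex.

From now on the $H_\alpha$ are assumed distinct: repeated hyperplanes change neither $E^{(k)}$ nor $\mathcal M_k$.

## Restriction and the cover by large cones both fall short

The product case invites a reduction. In general $E^{(k)}_{\mathcal A}$ is the part of $(T^{(k)})^{\mathcal A}$ whose vertices are sign vectors of chambers, and $\mathcal M_k(\mathcal A)$ is the preimage of $(\mathbb R^k\setminus\{0\})^{\mathcal A}$ under the linear map $x\mapsto(\ell_\alpha(x_i))_{\alpha,i}$. But a homotopy equivalence of products need not restrict to one between such subobjects, and here they are smaller: for the three lines $u=0$, $v=0$, $u+v=0$ in $\mathbb R^2$ there are six chambers, since the sign vectors $(+,+,-)$ and $(-,-,+)$ do not occur.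

The next attempt is to imitate the cones $T_\pm$. For each chamber $C$, let $E_C\subset E^{(k)}$ be the tuples that still have at most $k-1$ sign changes at each $\alpha$ after $C$ is appended. These cover $E^{(k)}$, since a tuple ending in $C$ lies in $E_C$, and each is contractible by the cone argument. If their nonempty intersections were contractible, the nerve of the cover would compute $|E^{(k)}|$. But consider $E_C\cap E_D$. At a hyperplane separating $C$ from $D$, one of the two appended signs differs from the last sign of the tuple, so the condition is "at most $k-2$ changes". At the other hyperplanes the condition is "at most $k-1$ changes after appending the common sign".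

Take $k=2$ and $C,D$ separated by exactly one hyperplane $\alpha$. Then no simplex of $E_C\cap E_D$ has a sign change at $\alpha$. Both vertices $C$ and $D$ lie in the intersection, and they have opposite signs at $\alpha$, so $E_C\cap E_D$ is disconnected. The nerve argument stops here. Nor is the intersection an $E^{(k-1)}$, as it was for one hyperplane: the bound now depends on the hyperplane.

This suggests what to do. Allow a separate bound $\mu_\alpha$ at each hyperplane, so that intersections are covered by smaller pieces of the same kind. And do not ask for contractible intersections. Ask instead that, for each simplex, *the pieces containing it are those indexed by the elements above a least one*. If the space $\mathcal M_k$ can be cut into contractible pieces with the same index poset and the same property, both sides can be compared with that poset.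

## A poset of bounds

**Definition (the poset $K$).** $K=K^{(k)}_{\mathcal A}$ is the set of pairs $p=(\mu,C)$ with $\mu:\mathcal A\to\{0,\dots,k-1\}$ any function and $C$ any chamber, ordered by
$$(\mu,C)\le(\nu,D)\iff\forall\alpha:\ \mu_\alpha<\nu_\alpha\ \text{ or }\ (\mu_\alpha=\nu_\alpha\text{ and }C_\alpha=D_\alpha).\tag{2}$$

To see that this is a partial order, let $P=\{0,\dots,k-1\}\times\{\pm\}$ with $(m,\epsilon)\le(n,\delta)$ iff $m<n$ or $(m,\epsilon)=(n,\delta)$. This is clearly a partial order: it has levels $0,\dots,k-1$ with two incomparable elements each, and every element of a lower level lies below every element of a higher level. The map $(\mu,C)\mapsto(\mu_\alpha,C_\alpha)_\alpha$ is an injection $K\to P^{\mathcal A}$, because $C$ is determined by its signs, and (2) is the restriction of the product order.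

Examples. For one hyperplane, $K=P$. For $k=1$, $K$ is the set of chambers and distinct elements are incomparable.

## Cones in $E^{(k)}$

This section cuts $E^{(k)}$ into contractible pieces indexed by $K$.

For a simplex $\sigma=(C_0,\dots,C_d)$ let $\mu_\sigma(\alpha)$ be the number of sign changes of $(C_0)_\alpha,\dots,(C_d)_\alpha$. If $\sigma\in E^{(k)}$, put $p_\sigma=(\mu_\sigma,C_d)\in K$. For $p=(\mu,C)\in K$ let $E_p$ be the set of all $\sigma=(C_0,\dots,C_d)$ such that for every $\alpha$ the extended sequence $(C_0)_\alpha,\dots,(C_d)_\alpha,C_\alpha$ has at most $\mu_\alpha$ sign changes. For $\mu\equiv k-1$ this is the large cone $E_C$ above.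

**(E1)** *$E_p$ is a simplicial subset of $E^{(k)}$.* Deleting or repeating entries never increases the number of sign changes, and $\mu_\alpha\le k-1$.

**(E2)** *For $\sigma\in E^{(k)}$: $\sigma\in E_p\iff p_\sigma\le p$.* The extended sequence at $\alpha$ has $\mu_\sigma(\alpha)$ changes if $(C_d)_\alpha=C_\alpha$ and $\mu_\sigma(\alpha)+1$ otherwise. This number is $\le\mu_\alpha$ iff $\mu_\sigma(\alpha)<\mu_\alpha$, or $\mu_\sigma(\alpha)=\mu_\alpha$ and $(C_d)_\alpha=C_\alpha$. Imposing this for all $\alpha$ gives exactly (2). Consequently $p\le q$ implies $E_p\subset E_q$, and every $\sigma\in E^{(k)}$ lies in $E_{p_\sigma}$.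

**(E3)** *$E_p$ is contractible.* It contains the vertex $C$, whose extended sequences $C_\alpha,C_\alpha$ have no change. Define $h:E_p\times\Delta^1\to E_p$ by replacing, in $(C_0,\dots,C_d)$, the entries whose $\Delta^1$-coordinate is $1$ by $C$. A $d$-simplex of $\Delta^1$ is a sequence $0,\dots,0,1,\dots,1$, so the result is $(C_0,\dots,C_{j-1},C,\dots,C)$ for some $0\le j\le d+1$. After appending $C$ it has at each $\alpha$ as many changes as $(C_0,\dots,C_{j-1},C)$, which arises by deletion from $(C_0,\dots,C_d,C)$; so it lies in $E_p$. The rule is applied entry by entry, hence commutes with faces and degeneracies. So $h$ is a simplicial homotopy from the identity to the constant map at $C$.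

## Leading terms in $\mathcal M_k$

This section cuts $\mathcal M_k$ into contractible open pieces indexed by the same $K$. A simplex gave a count of sign changes and a last chamber. A point $x=(x_1,\dots,x_k)$ gives, for each $\alpha$, the place where $\ell_\alpha(x_i)$ first becomes nonzero, and the sign there.

For $x\in\mathcal M_k$ put $i_\alpha(x)=\min\{i:\ell_\alpha(x_i)\ne0\}\in\{1,\dots,k\}$, let $\epsilon_\alpha(x)$ be the sign of $\ell_\alpha(x_{i_\alpha(x)})$, and put $\mu_x(\alpha)=i_\alpha(x)-1$.

**The signs $\epsilon_\alpha(x)$ come from a chamber.** This is where we check that only realizable sign vectors occur. For $t>0$ let $v_t=x_1+tx_2+\dots+t^{k-1}x_k$. Then $\ell_\alpha(v_t)=\sum_it^{i-1}\ell_\alpha(x_i)$ is a polynomial in $t$ whose lowest nonzero term is $t^{i_\alpha(x)-1}\ell_\alpha(x_{i_\alpha(x)})$. So it has sign $\epsilon_\alpha(x)$ for small $t>0$, and since there are finitely many $\alpha$, one $t$ serves all of them. The point $v_t$ then lies in a chamber with signs $\epsilon_\alpha(x)$. Call it $C_x$; it is unique, as signs determine chambers.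

Put $p_x=(\mu_x,C_x)\in K$ and, for $p\in K$, $U_p=\{x\in\mathcal M_k:p_x\le p\}$.

**Example.** For one hyperplane in $\mathbb R$ and $k=2$, $p_x$ is $(0,\operatorname{sign}x_1)$ if $x_1\ne0$ and $(1,\operatorname{sign}x_2)$ if $x_1=0$. So $U_{(0,\pm)}$ are open half-planes, and $U_{(1,\pm)}$ are the slit planes $U_\pm$ of the first section. For the three lines in $\mathbb R^2$ and $k=2$, the set of lines with $\mu_x=1$ is the set of lines containing $x_1$, which has $0$, $1$ or $3$ elements. So not every element of $K$ is some $p_x$. This will do no harm.

**(M1)** *For $p=(\mu,C)$, a point $x\in V^k$ lies in $U_p$ iff for every $\alpha$*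
$$\text{(a) } \ell_\alpha(x_i)\ne0\ \text{for some } i\le\mu_\alpha,\qquad\text{or}\qquad\text{(b) } C_\alpha\,\ell_\alpha(x_{\mu_\alpha+1})>0.\tag{3}$$
Either condition gives some $\ell_\alpha(x_i)\neq 0$, so (3) for all $\alpha$ forces $x\in\mathcal M_k$. For $x\in\mathcal M_k$, (a) says $i_\alpha(x)\le\mu_\alpha$, that is, $\mu_x(\alpha)<\mu_\alpha$. And "(b) and not (a)" says that the first nonzero value occurs at index $\mu_\alpha+1$ and has sign $C_\alpha$, that is, $\mu_x(\alpha)=\mu_\alpha$ and $(C_x)_\alpha=C_\alpha$. By (2), the two together over all $\alpha$ say $p_x\le p$.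

**(M2)** *$U_p$ is open in $V^k$.* It is given by the finitely many open conditions (3).

**(M3)** *$U_p$ is contractible.* Fix $c\in C$. We push the coordinates to $c$ one at a time, starting with the last. The claim is: if $x\in U_p$, $1\le j\le k$, and $x_i=c$ for all $i>j$, then replacing $x_j$ by $(1-t)x_j+tc$, $0\le t\le1$, gives a point of $U_p$. Check (3) at $\alpha$.

- If $\mu_\alpha+1<j$, condition (3) involves only coordinates of index $\le\mu_\alpha+1<j$ and is unaffected.
- If $\mu_\alpha+1=j$ and (a) holds for $x$, it involves only indices $<j$ and persists. If (a) fails, then $C_\alpha\ell_\alpha(x_j)>0$; since $C_\alpha\ell_\alpha(c)>0$, also $C_\alpha\ell_\alpha((1-t)x_j+tc)>0$, and (b) persists.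
- If $\mu_\alpha+1>j$, the coordinate of index $\mu_\alpha+1$ is $c$, so (b) holds.

Performing these homotopies for $j=k,k-1,\dots,1$ (for $j=k$ the hypothesis is empty) contracts $U_p$ to $(c,\dots,c)$. This point lies in $U_p$ because (b) holds for every $\alpha$.

## Comparing $E^{(k)}$ with the nerve of $K$

Let $N(K)$ be the nerve, whose $m$-simplices are chains $p_0\le\dots\le p_m$. If a poset has a least or a greatest element, its nerve is contractible. We use bisimplicial sets $Z_{m,n}$ and their diagonal $(\operatorname{diag}Z)_n=Z_{n,n}$, with the following fact (Bousfield–Friedlander; Goerss–Jardine, *Simplicial Homotopy Theory*, IV.1.7): *a map of bisimplicial sets that is a weak equivalence in each fixed degree $m$, or in each fixed degree $n$, induces a weak equivalence of diagonals.* If $Z_{m,n}$ is constant in one variable, $\operatorname{diag}Z$ is just the simplicial set in the other variable.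

**Lemma 1.** There are weak equivalences $E^{(k)}\leftarrow\operatorname{diag}Z\to N(K)$, where
$$Z_{m,n}=\{(p_0\le\dots\le p_m;\ \sigma):\ p_i\in K,\ \sigma\in(E_{p_0})_n\}.$$

The structure maps in $m$ act on the chain, those in $n$ on $\sigma$. The face dropping $p_0$ is defined because $E_{p_0}\subset E_{p_1}$. As an illustration, if the index poset were $\{a<b\}$, then $|\operatorname{diag}Z|$ would be the mapping cylinder of $|E_a|\subset|E_b|$: the chain $a<b$ contributes a prism $|E_a|\times[0,1]$, glued to $|E_a|$ at one end and into $|E_b|$ at the other. So $\operatorname{diag}Z$ is a thickened union of the pieces, which we project in two ways.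

**Step 1: forgetting the chain.** This step compares $\operatorname{diag} Z$ with $E^{(k)}$. Fix $n$. For given $\sigma\in E^{(k)}_n$, the chains with $\sigma\in E_{p_0}$ are by (E2) those with $p_0\ge p_\sigma$, that is, the chains in $K_{\ge p_\sigma}$. So
$$Z_{\bullet,n}=\coprod_{\sigma\in E^{(k)}_n}N(K_{\ge p_\sigma}).$$
Each $K_{\ge p_\sigma}$ has the least element $p_\sigma$, so its nerve is contractible, and $Z_{\bullet,n}\to E^{(k)}_n$ (discrete) is a weak equivalence. Hence so is $\operatorname{diag}Z\to E^{(k)}$.

**Step 2: forgetting the simplex.** This step compares $\operatorname{diag} Z$ with $N(K)$. Fix $m$. Then $Z_{m,\bullet}=\coprod_{p_0\le\dots\le p_m}E_{p_0}\to N(K)_m$ (discrete) is a weak equivalence, because each $E_{p_0}$ is contractible by (E3). Hence so is $\operatorname{diag}Z\to N(K)$. This proves Lemma 1. $\square$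

## Comparing $\mathcal M_k$ with the nerve of $K$

When $x$ moves slightly, a nonzero $\ell_\alpha(x_i)$ stays nonzero with the same sign, while a zero may become nonzero. So $p_x$ can only go down. This makes $x\mapsto p_x$ continuous if $K$ is given the topology whose open sets are the down-sets.

**Example.** For $K=P$ and $k=2$, this is a space with four points: $(0,\pm)$ are open, $(1,\pm)$ are closed, and the smallest open set containing $(1,\epsilon)$ is $\{(0,+),(0,-),(1,\epsilon)\}$.

The tool is McCord's theorem (*Singular homology groups and homotopy groups of finite topological spaces*, Duke Math. J. 33 (1966), Thm 6). *Let $\phi:X\to Y$ be continuous and $\mathcal U$ an open cover of $Y$ such that, whenever $y\in U\cap U'$ with $U,U'\in\mathcal U$, there is $U''\in\mathcal U$ with $y\in U''\subset U\cap U'$. If $\phi^{-1}(U)\to U$ is a weak equivalence for each $U\in\mathcal U$, then $\phi$ is a weak equivalence.* Contractibility of the intersections $U\cap U'$ is not required, and this is what failed for the large cones.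

**Lemma 2.** There are weak equivalences $\mathcal M_k\xrightarrow{f}K\xleftarrow{g}|N(K)|$.

**Step 1: the cover of $K$.** Take $\mathcal U=\{K_{\le p}\}_{p\in K}$. If $q\in K_{\le p}\cap K_{\le p'}$, then $q\in K_{\le q}\subset K_{\le p}\cap K_{\le p'}$, so McCord's condition holds. Each $K_{\le p}$ is contractible through $H(q,t)=q$ for $t<1$, $H(q,1)=p$. To see continuity, let $L\subset K_{\le p}$ be open, that is, a down-set. If $p\notin L$, then $H^{-1}(L)=L\times[0,1)$. If $p\in L$, then $L=K_{\le p}$ and $H^{-1}(L)$ is everything. Both are open.

**Step 2: the map $f(x)=p_x$.** This step checks McCord's hypotheses for $f$. The preimage of a down-set $L$ is $\bigcup_{p\in L}U_p$: if $p_x\in L$ then $x\in U_{p_x}$, and if $p_x\le p\in L$ then $p_x\in L$. This is open by (M2), so $f$ is continuous. Moreover $f^{-1}(K_{\le p})=U_p$ is contractible by (M3), and a map between contractible spaces is a weak equivalence. So $f$ is a weak equivalence. That $f$ need not be surjective is irrelevant.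

**Step 3: the map $g$.** This step replaces the space $K$ by a CW complex. Let $g$ send a point in the interior of the simplex $p_0<\dots<p_r$ to $p_0$. If the point has a positive barycentric coordinate at some $q\le p$, then $p_0\le q\le p$. So $g^{-1}(K_{\le p})$ is the set of points with a positive coordinate at some $q\le p$. Its complement is the subcomplex $|N(K\setminus K_{\le p})|$, which is closed. So $g^{-1}(K_{\le p})$ is open, and since every down-set is a union of sets $K_{\le p}$, $g$ is continuous.

Next, $g^{-1}(K_{\le p})$ deformation retracts onto $|N(K_{\le p})|$. Write a point as its barycentric coordinates $b(q)$, $q\in K$, and put $s=\sum_{q\le p}b(q)>0$. At time $t$ take the coordinates $b(q)/D$ for $q\le p$ and $(1-t)b(q)/D$ for $q\not\le p$, where $D=s+(1-t)(1-s)>0$. The support never grows, so we stay in the same closed simplex, and the coordinates at $q\le p$ still have positive sum. The formula is continuous on each closed simplex intersected with the open set, hence continuous. At $t=1$ we are in $|N(K_{\le p})|$, whose points are fixed throughout. Finally, $|N(K_{\le p})|$ is contractible because $K_{\le p}$ has a greatest element.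 So McCord's theorem applies to $g$. $\square$

## The zigzag and the homotopy equivalence

Lemmas 1 and 2 give a chain of weak equivalences
$$\mathcal M_k(\mathcal A)\xrightarrow{\ f\ }K\xleftarrow{\ g\ }|N(K)|\longleftarrow|\operatorname{diag}Z|\longrightarrow|E^{(k)}_{\mathcal A}|.\tag{4}$$
To turn it into a homotopy equivalence, recall that a weak equivalence $Y\to Y'$ of arbitrary spaces induces a bijection $[X,Y]\to[X,Y']$ for every CW complex $X$ (Whitehead), hence for every $X$ of the homotopy type of one. So (4) gives bijections $[X,\mathcal M_k]\cong[X,|E^{(k)}|]$, natural in $X$. Now $|E^{(k)}|$ is a CW complex, and $\mathcal M_k$, an open subset of a Euclidean space, has the homotopy type of one. By the Yoneda lemma in the homotopy category of spaces of CW type, $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A)$. This proves Fiedorowicz's conjecture.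

## Symmetries

Let $G$ be a finite group of linear automorphisms of $V$ permuting the hyperplanes, and write $gH_\alpha=H_{g\alpha}$. We prove the equivariant part of Theorem A.

**Step 1: (4) consists of $G$-maps.** Let $G$ act on $K$ by $g(\mu,C)=(\mu\circ g^{-1},gC)$. The elements of $G$ may interchange chosen positive sides, but "$C_\alpha=D_\alpha$" means that $C,D$ lie on the same side of $H_\alpha$, and then $gC,gD$ lie on the same side of $H_{g\alpha}$. So the action preserves the order (2). The number of changes of $g\sigma$ at $g\alpha$ is that of $\sigma$ at $\alpha$, so $p_{g\sigma}=gp_\sigma$. For a point, $gx_i\in H_{g\alpha}$ iff $x_i\in H_\alpha$, so $\mu_{gx}=\mu_x\circ g^{-1}$; and the vector $v_t$ formed from $gx$ is $g$ applied to the one formed from $x$, so $C_{gx}=gC_x$. Hence $p_{gx}=gp_x$. Therefore $gE_p=E_{gp}$ and $gU_p=U_{gp}$, the group acts on $Z$ and $N(K)$, and all maps in (4) are equivariant.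

**Step 2: fixed points.** For $H\le G$ we show that (4) restricts to weak equivalences on $H$-fixed points, by recognizing the fixed points as the same construction over $K^H$.

- The subspace topology of $K^H$ is its down-set topology: a down-set of $K^H$ is the trace of the down-set of $K$ that it generates.
- Realization commutes with fixed points of simplicial sets. A chain is fixed iff all its members are, so $N(K)^H=N(K^H)$. Similarly $Z^H$ consists of the $(p_0\le\dots\le p_m;\sigma)$ with $p_i\in K^H$ and $\sigma\in(E_{p_0})^H$.
- For $\sigma\in(E^{(k)})^H$ and $x\in\mathcal M_k^H$ we have $p_\sigma,p_x\in K^H$ by Step 1. So for $p\in K^H$, again $\sigma\in(E_p)^H$ iff $p_\sigma\le p$, and $x\in(U_p)^H$ iff $p_x\le p$. In particular the set of indices in $K^H$ above $p_\sigma$ has a least element.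
- Let $p=(\mu,C)\in K^H$. Then $C$ is $H$-stable, so $C$ is a vertex of $(E_p)^H$ and the homotopy $h$ of (E3) restricts to a contraction of $(E_p)^H$. Averaging an $H$-orbit in the convex set $C$ gives an $H$-fixed $c\in C$. With this $c$, the homotopies of (M3) are $H$-equivariant, and they restrict to a contraction of $(U_p)^H$.

The proofs of Lemmas 1 and 2 used nothing else about the pieces, so they apply with $K^H$, $(E_p)^H$, $(U_p)^H$.

**Step 3: from fixed points to a $G$-homotopy equivalence.** By the equivariant Whitehead theorem (tom Dieck, *Transformation Groups*, II.2), a $G$-map that is a weak equivalence on $H$-fixed points for all $H\le G$ induces a bijection on $[X,-]_G$ for every $G$-CW complex $X$. Here $|E^{(k)}|$ is a $G$-CW complex: the vertices of a simplex are ordered, so an element mapping a simplex to itself fixes it pointwise. The smooth $G$-manifold $\mathcal M_k$ has the $G$-homotopy type of a $G$-CW complex (Illman). By the Yoneda lemma they are $G$-homotopy equivalent. A $G$-homotopy equivalence descends to orbit spaces. Taking $G=W$ gives $|E^{(k)}_{\mathcal A_W}|/W\simeq\mathcal M_k(\mathcal A_W)/W$. This completes the proof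 of Theorem A. $\blacksquare$

## Locally finite affine arrangements in a convex open set

The argument uses little about $\mathcal A$. Here is the stronger setting.

**Definition (affine setting).** Let $V$ be a finite-dimensional real vector space, $I\subset V$ nonempty, open and convex, and $\mathcal A$ a possibly infinite set of nonconstant affine functions on $V$ with pairwise distinct zero sets $H_\alpha$, locally finite in $I$: each point of $I$ has a neighborhood meeting only finitely many $H_\alpha$. Let $\vec\alpha$ be the linear part of $\alpha$, and put $\alpha_1=\alpha$, $\alpha_i=\vec\alpha$ for $i\ge2$. Define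
$$\mathcal M_k(\mathcal A,I)=\{x\in I\times V^{k-1}:\ \forall\alpha\ \exists i\le k,\ \alpha_i(x_i)\ne0\}.$$
*Chambers* are the components of $I\setminus\bigcup H_\alpha$.

Think of $x_1$ as a position and of $x_2,\dots,x_k$ as directions. A nonempty set of points of $I\setminus\bigcup H_\alpha$ with a prescribed sign vector is convex, and signs are constant on components; so the chambers are exactly these sets, and again signs determine a chamber. Define $E_{\mathcal A}$, $E^{(k)}_{\mathcal A}$, $K=K^{(k)}$, $p_\sigma$, $E_p$ as before. For a down-set $L\subset K$ put
$$E_L=\bigcup_{p\in L}E_p=\{\sigma\in E^{(k)}:p_\sigma\in L\},\qquad\mathcal M_L=\bigcup_{p\in L}U_p=\{x\in\mathcal M_k(\mathcal A,I):p_x\in L\},$$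
with $p_x$ and $U_p=\{x\in\mathcal M_k(\mathcal A,I):p_x\le p\}$ as constructed in Step 2 of the proof below. In both cases the two descriptions agree because $L$ is a down-set and $\sigma\in E_{p_\sigma}$, $x\in U_{p_x}$.

**Example.** Let $V=I=\mathbb R$, with the integers as zero sets, and $k=2$. Then $\mathcal M_2$ is $\mathbb R^2$ minus the points $(n,0)$, $n\in\mathbb Z$. The chambers are the intervals $(n,n+1)$. A tuple of intervals crosses each integer at most once iff it is weakly monotone: if it went up and later down, some integer would be crossed in both directions. So $E^{(2)}$ is the union of the nerves of $(\mathbb Z,\le)$ and $(\mathbb Z,\ge)$, which meet in the constant tuples, that is, in the discrete set $\mathbb Z$. Both nerves are contractible (increasing unions of contractible finite subcomplexes $N(\{-n,\dots,n\})$, up to degenerate simplices), so $|E^{(2)}|\simeq\Sigma\mathbb Z$, a wedge of countably many circles. So is the plane minus a countably infinite closed discrete set of points on a line.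

**Theorem B.** For every down-set $L\subset K$, $|E_L|\simeq\mathcal M_L$, through a zigzag of weak equivalences natural for inclusions of down-sets. In particular:

1. $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A,I)$, compatibly (in the homotopy category) with the inclusions $E^{(k)}\subset E^{(k+1)}$ and $\mathcal M_k\to\mathcal M_{k+1}$, $x\mapsto(x,0)$.
2. (Individual bounds.) For $\kappa:\mathcal A\to\{1,\dots,k\}$, the simplicial set of those $\sigma$ with at most $\kappa_\alpha-1$ sign changes at each $\alpha$ is homotopy equivalent to $\{x\in I\times V^{k-1}:\forall\alpha\,\exists i\le\kappa_\alpha,\ \alpha_i(x_i)\ne0\}$.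
3. If a group $\Gamma$ acts on $V$ by affine automorphisms preserving $I$ and $\{H_\alpha\}$, and $L$ is $\Gamma$-stable, the zigzag is $\Gamma$-equivariant ($\Gamma$ acting on $x_1$ affinely and on $x_i$, $i\ge2$, by linear parts). It consists of weak equivalences on $H$-fixed points for every finite $H\le\Gamma$.
4. (All Coxeter groups.) Let $(W,S)$ be a Coxeter system with $S$ finite, $V$ the dual of its Tits representation, $I$ the interior of the Tits cone, and $\mathcal A_W$ its reflection hyperplanes. Then $|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W,I)$ and $|E^{(k)}_{\mathcal A_W}|/W\simeq\mathcal M_k(\mathcal A_W,I)/W$. For $k=2$, the left side of the latter is the realization of the simplicial set with $d$-simplices $(w_1,\dots,w_d)\in W^d$ such that $\ell(w_1\cdots w_d)=\sum\ell(w_i)$.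

**Step 1: what survives unchanged.** The aim is to isolate what must be redone. Facts (E1)–(E3) use neither finiteness nor linearity of $\mathcal A$. Lemma 1 holds with $E_L$ and $L$ in place of $E^{(k)}$ and $K$: for $\sigma\in E_L$, the set $L_{\ge p_\sigma}$ has the least element $p_\sigma$. Once the analogues of (M1)–(M3) are known, Lemma 2 holds with $\mathcal M_L$ and $L$ in place of $\mathcal M_k$ and $K$, because $L_{\le p}=K_{\le p}$ for $p\in L$; its proof did not use that $K$ is finite. (In Step 3 there, an open subset of a CW complex carries the topology determined by its intersections with closed simplices, also after multiplying with $[0,1]$, so the retraction is still continuous.) It remains to treat $U_p$.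

**Step 2: definition of $p_x$ and $U_p$.** The point is to find the chamber $C_x$ when there are infinitely many hyperplanes. Let $x\in\mathcal M_k(\mathcal A,I)$, $i_\alpha=\min\{i:\alpha_i(x_i)\ne0\}$, $\mu_x(\alpha)=i_\alpha-1$, and let $\epsilon_\alpha$ be the sign of $\alpha_{i_\alpha}(x_{i_\alpha})$. Let $N\subset I$ be an open ball around $x_1$ meeting only finitely many $H_\alpha$. For small $t>0$ the point $v_t=x_1+tx_2+\dots+t^{k-1}x_k$ lies in $N$, and $\alpha(v_t)=\sum_it^{i-1}\alpha_i(x_i)$. If $H_\alpha\cap N=\emptyset$, then $\alpha$ has constant sign on $N$, so $\alpha(v_t)$ has the sign of $\alpha(x_1)\neq 0$, which is $\epsilon_\alpha$. For the finitely many other $\alpha$, the lowest nonzero term gives the sign $\epsilon_\alpha$ once $t$ is small enough. So for small $t$ the point $v_t\in I$ lies in a chamber $C_x$ with signs $\epsilon_\alpha$. Put $p_x=(\mu_x,C_x)$ and $U_p=\{x\in\mathcal M_k(\mathcal A,I):p_x\le p\}$. The argument for (M1) shows that $x\in I\times V^{k-1}$ lies in $U_p$, $p=(\mu,C)$, iff for every $\alpha$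
$$\text{(a) } \alpha_i(x_i)\ne0\ \text{for some } i\le\mu_\alpha,\qquad\text{or}\qquad\text{(b) } C_\alpha\,\alpha_{\mu_\alpha+1}(x_{\mu_\alpha+1})>0.\tag{5}$$

**Step 3: $U_p$ is open.** Infinitely many open conditions need care. Let $x\in U_p$ and $N$ as in Step 2. Suppose $H_\alpha\cap N=\emptyset$. Then (5) at $\alpha$ holds for all $y\in I\times V^{k-1}$ with $y_1\in N$: if $\mu_\alpha\ge1$, (a) holds with $i=1$; if $\mu_\alpha=0$, then (a) is void, so (b) holds for $x$, that is $C_\alpha\alpha(x_1)>0$, and the sign of $\alpha$ is constant on $N$. The remaining finitely many conditions are open.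

**Step 4: $U_p$ is contractible.** Fix $c\in C$. The contraction of (M3) fails here, since in the direction coordinates we would need $\vec\alpha(c)$ to have sign $C_\alpha$. For $\alpha(v)=v+1$ on $\mathbb R$ and $c=-\tfrac12$ we have $\alpha(c)>0$ but $\vec\alpha(c)<0$. The right direction to use is the one from the current position to $c$:
$$\text{if } \alpha(y)=0,\ \text{ then }\ \vec\alpha(c-y)=\alpha(c)-\alpha(y)=\alpha(c)\ \text{ has sign } C_\alpha.\tag{6}$$

First treat $j=k,k-1,\dots,2$ in turn. Given $x\in U_p$ with $x_i=c-x_1$ for all $i>j$, replace $x_j$ by $(1-t)x_j+t(c-x_1)$. We check (5) at $\alpha$.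

- If $\mu_\alpha+1<j$, the condition is unaffected.
- If $\mu_\alpha+1=j$ and (a) holds for $x$, it involves only indices $<j$ and persists. If (a) fails, then $\alpha(x_1)=0$, as $\mu_\alpha=j-1\ge1$, and $C_\alpha\vec\alpha(x_j)>0$. By (6), $C_\alpha\vec\alpha(c-x_1)>0$, so (b) persists by convexity.
- If $\mu_\alpha+1>j$, then $\mu_\alpha\ge1$. If $\alpha(x_1)\ne0$, (a) holds with $i=1$. If $\alpha(x_1)=0$, then $\vec\alpha(x_{\mu_\alpha+1})=\vec\alpha(c-x_1)$ has sign $C_\alpha$ by (6), so (b) holds.

Now $x=(x_1,c-x_1,\dots,c-x_1)$. Move along $(y,c-y,\dots,c-y)$ with $y=(1-t)x_1+tc$, which lies in $I$ by convexity. If $\mu_\alpha=0$, then $C_\alpha\alpha(x_1)>0$ and $C_\alpha\alpha(c)>0$, so $C_\alpha\alpha(y)>0$, which is (b). If $\mu_\alpha\ge1$, then either $\alpha(y)\ne0$, which is (a), or $\alpha(y)=0$ and (6) gives (b). The endpoint is $(c,0,\dots,0)$ for every starting point, and it lies in $U_p$: (a) holds with $i=1$ if $\mu_\alpha\ge1$, and (b) holds if $\mu_\alpha=0$. So $U_p$ is contractible.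

**Step 5: the main assertion.** We now have the chain (4) with $\mathcal M_L$, $L$, $N(L)$, $\operatorname{diag}Z_L$, $E_L$, where $Z_L$ is $Z$ with all $p_i\in L$. For $L\subset L'$ the inclusions commute with all its maps. Since $\mathcal M_L$ is open in $I\times V^{k-1}$, it has CW type, and the argument after (4) gives $|E_L|\simeq\mathcal M_L$.

**Step 6: part 1.** Take $L=K$. For the compatibility, $K^{(k)}$ is a down-set of $K^{(k+1)}$, because $(\nu,D)\le(\mu,C)$ implies $\nu_\alpha\le\mu_\alpha$. For $p\in K^{(k)}$ the set $E_p$ does not depend on whether $p$ is viewed in $K^{(k)}$ or $K^{(k+1)}$. And $p_{(x,0)}=p_x$: for $x\in\mathcal M_k$ the first nonzero $\alpha_i(x_i)$ occurs among $i\le k$, so adding a coordinate $0$ changes nothing. So the maps $x\mapsto(x,0)$, $K^{(k)}\subset K^{(k+1)}$ and the inclusions of $N$, $\operatorname{diag}Z$, $E$ commute with the maps of the two chains.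

**Step 7: part 2.** Take $L=\{(\mu,C):\mu_\alpha<\kappa_\alpha\ \forall\alpha\}$, a down-set. Then $\sigma\in E_L$ means $\mu_\sigma(\alpha)\le\kappa_\alpha-1$ for all $\alpha$ (such $\sigma$ lie in $E^{(k)}$, since $\kappa_\alpha\le k$), and $x\in\mathcal M_L$ means $i_\alpha\le\kappa_\alpha$ for all $\alpha$.

**Step 8: part 3.** This redoes the section on symmetries. For $\gamma\in\Gamma$ write $\gamma H_\alpha=H_{\gamma\alpha}$ and let $\vec\gamma$ be the linear part. The affine functions $\gamma\alpha$ and $\alpha\circ\gamma^{-1}$ have the same zero set, hence are proportional, and so are their linear parts with the same factor. So vanishing of $\alpha_i(x_i)$ is preserved and $\mu_{\gamma x}=\mu_x\circ\gamma^{-1}$. Since $\gamma(x_1)+\sum_{i\ge2}t^{i-1}\vec\gamma(x_i)=\gamma(v_t)$, also $C_{\gamma x}=\gamma C_x$. Hence $p_{\gamma x}=\gamma p_x$, and the zigzag is equivariant as before. For finite $H\le\Gamma$, the fixed points are the same construction over $L^H$. If $p=(\mu,C)\in L^H$, average an $H$-orbit in $C$ to get $c\in C^H$ (affine maps respect averages). The contraction of Step 4 is then $H$-equivariant, because $\vec h(c-x_1)=hc-hx_1=c-hx_1$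 for $h\in H$. The contraction of $(E_p)^H$ is as in (E3).

**Step 9: part 4, first claim.** We use the following facts of Tits and Vinberg (Bourbaki, *Lie* V §4; Vinberg 1971): $W$ acts properly discontinuously on $I$, that is, for compact $Q\subset I$ only finitely many $w$ satisfy $wQ\cap Q\ne\emptyset$; the $H_\alpha$ are locally finite in $I$; and $W$ permutes the chambers simply transitively. Choosing one linear form for each reflection hyperplane, we are in the affine setting, and the first claim is part 1.

**Step 10: part 4, orbit spaces.** The aim is to pass to quotients although $W$ may be infinite. We first check that both ends of (4) carry covering actions.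

On $\mathcal M_k(\mathcal A_W,I)$ the action is properly discontinuous: a compact set projects to a compact set of first coordinates $x_1\in I$. It is free: $wx=x$ implies $wC_x=C_x$, so $w=1$. Hence it is a covering action with Hausdorff quotient. On $E^{(k)}$ the action is free on chambers, hence on simplices in every degree, so $|E^{(k)}|\to|E^{(k)}/W|=|E^{(k)}|/W$ is a covering.

Now apply the Borel construction $X\mapsto EW\times_WX$, where $EW$ denotes the contractible free $W$-CW complex, to the $W$-equivariant chain (4) from part 3. Two facts are needed.

- If $X\to Y$ is a $W$-map and a weak equivalence, then so is $EW\times_WX\to EW\times_WY$. Both are fiber bundles over $BW$, with fibers $X$ and $Y$. In detail, $W$ acts on $EW\times X$ by a covering action, because it does so on $EW$, with quotient $EW\times_WX$; likewise for $Y$. The map $EW\times X\to EW\times Y$ is a weak equivalence. On quotients, $\pi_0$ is the set of $W$-orbits of $\pi_0$ of the cover; $\pi_n$ for $n\ge2$ is that of the cover; and $\pi_1$ is an extension of the stabilizer in $W$ of a component of the cover by $\pi_1$ of that component. All of these correspond, the last by the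 five lemma.
- If $W$ acts on $X$ by a covering action, then $EW\times_WX\to X/W$ is a fiber bundle with contractible fiber $EW$ (over an evenly covered open set $O$ it is $EW\times O\to O$). By the long exact sequence it is a weak equivalence.

So the orbit spaces of the two ends of (4) are joined by a zigzag of weak equivalences. Both have CW type: $|E^{(k)}|/W$ is the realization of $E^{(k)}/W$, and $\mathcal M_k(\mathcal A_W,I)/W$ is a manifold. As after (4), they are homotopy equivalent.

**Step 11: part 4, the case $k=2$.** We identify $E^{(2)}/W$. Let $C$ be the fundamental chamber. Every simplex of $E_{\mathcal A_W}$ is $\sigma=(g_0C,\dots,g_dC)$ with unique $g_i\in W$, and its $W$-orbit is determined by the arbitrary tuple $w_i=g_{i-1}^{-1}g_i$, $1\le i\le d$. Recall that the number of hyperplanes separating $gC$ and $hC$ is $\ell(g^{-1}h)$. So $\ell(w_i)$ counts the hyperplanes separating $g_{i-1}C$ from $g_iC$, and $\ell(w_1\cdots w_d)$ counts those separating $g_0C$ from $g_dC$. A hyperplane at which the sign changes $n$ times contributes $n$ to $\sum\ell(w_i)$, and it contributes $1$ or $0$ to $\ell(w_1\cdots w_d)$ according to whether $n$ is odd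 or even. The second contribution is at most the first, with equality iff $n\le1$. So the two lengths agree iff $n\le1$ for every hyperplane, that is, iff $\sigma\in E^{(2)}$. $\blacksquare$

**Example.** For $W=\mathfrak S_3=\langle s,t\rangle$ and $k=2$, the nondegenerate simplices of $E^{(2)}/W$ are the tuples of nontrivial elements whose lengths add up. There is one of dimension $0$; there are five of dimension $1$; six of dimension $2$, namely $(s,t)$, $(t,s)$, $(s,ts)$, $(st,s)$, $(t,st)$, $(ts,t)$; and two of dimension $3$, namely $(s,t,s)$ and $(t,s,t)$. The Euler characteristic is $1-5+6-2=0$. On the other side, $I=V$ is a plane and $\mathcal M_2$ is $\mathbb C^2$ minus three complex lines through the origin. It is a $\mathbb C^*$-bundle over $\mathbb P^1(\mathbb C)$ minus three points, so it has Euler characteristic $0$. Since $\mathcal M_2\to\mathcal M_2/W$ is a covering with six sheets, the quotient has Euler characteristic $0$ too, in agreement with part 4.
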